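\title{Inverse domination and independence: a counterexample and the sharp constant}

\begin{abstract}
An inverse dominating set of a graph $G$ is a dominating set that is disjoint from some minimum dominating set, and $\gamma'(G)$ is the least size of such a set. We show that the inequality $\gamma'(G)\le\alpha(G)$, where $\alpha$ is the independence number, does not hold for all graphs without isolated vertices: for every $m\ge2$ there is a connected graph on $12m+1$ vertices with $\alpha=2m+2$ and $\gamma'=3m$. In the other direction we prove $\gamma'\le\alpha+\lceil\gamma/2\rceil-1$, where $\gamma$ is the domination number. It follows that the supremum of $\gamma'/\alpha$ is $3/2$ and is not attained.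
\end{abstract}

\section{The question and the results}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. For a vertex $v$ of a graph $G$, let $N(v)$ be the set of its neighbors and $N[v]=N(v)\cup\{v\}$; for a set $S$ of vertices, $N(S)$ and $N[S]$ are the unions of these sets over $v\in S$. We write $G[S]$ for the subgraph induced on $S$, and $G-S$ for $G[V(G)\setminus S]$. We say that $S$ \emph{dominates} a set $T$ if $T\subseteq N[S]$, and that $S$ is a \emph{dominating set} if it dominates $V(G)$. The \emph{domination number} $\gamma(G)$ is the minimum size of a dominating set, and the \emph{independence number} $\alpha(G)$ is the maximum size of a set of pairwise nonadjacent vertices (an \emph{independent} set). As usual, \emph{maximal} and \emph{minimal} refer to inclusion, \emph{maximum} and \emph{minimum} to size.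

\begin{lemma}\label{lem:basic}
Let $G$ be a graph.
\begin{enumerate}
\item[(a)] Every maximal independent set is dominating. Hence $\gamma(G)\le\alpha(G)$.
\item[(b)] If $G$ has no isolated vertices and $D$ is a minimum dominating set, then every vertex of $D$ has a neighbor outside $D$; that is, $V(G)\setminus D$ is dominating.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A vertex not dominated by an independent set $S$ can be added to $S$.
(b) Suppose that $v\in D$ has no neighbor outside $D$. Since $v$ is not isolated, it has a neighbor in $D\setminus\{v\}$, and every vertex outside $D$ has a neighbor in $D$, which is not $v$. So $D\setminus\{v\}$ is dominating, a contradiction.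
\end{proof}

Let $G$ have no isolated vertices. An \emph{inverse dominating set} is a dominating set contained in $V(G)\setminus D$ for some minimum dominating set $D$, and the \emph{inverse domination number} $\gamma'(G)$ is the minimum size of an inverse dominating set, taken over all choices of $D$. By Lemma~\ref{lem:basic}(b) such sets exist. An isolated vertex lies in every dominating set, so without the hypothesis there would be none. Thus $\gamma'$ is the cost of a second dominating set once an optimal one has been set aside.

For a complete graph on at least two vertices, $\gamma=\gamma'=\alpha=1$. For the star with $n\ge2$ leaves the center is the only minimum dominating set, a dominating set that avoids it contains every leaf, and so $\gamma=1$ and $\gamma'=\alpha=n$. Hence $\gamma'$ is not bounded in terms of $\gamma$, and $\alpha$ is the natural upper bound to try. The argument for $\gamma\le\alpha$ almost applies: a maximal independent set of $G-D$ avoids $D$, has at most $\alpha(G)$ vertices, and dominates everything outside $D$. It may miss some vertices of $D$, but these are then nonadjacent to it, so it is not a maximum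 independent set of $G$ and there is some room to add vertices. We shall see that this room suffices when $\gamma\le2$ and when $D$ is independent. This suggests the following question, posed in \cite{musings}.

\begin{quote}
\emph{Is $\gamma'(G)\le\alpha(G)$ for every graph $G$ without isolated vertices?}
\end{quote}

The answer is no.

\begin{theorem}\label{thm:example}
For every integer $m\ge2$ there is a connected graph $G_m$ on $12m+1$ vertices with a unique minimum dominating set and
\[
\gamma(G_m)=2m+1,\qquad \alpha(G_m)=2m+2,\qquad \gamma'(G_m)=3m .
\]
\end{theorem}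

So $\gamma'(G_m)>\alpha(G_m)$ for every $m\ge3$; the graph $G_3$ has $37$ vertices and $\gamma=7$, $\alpha=8$, $\gamma'=9$. The difference $\gamma'-\alpha=m-2$ is unbounded, and $\gamma'/\alpha\to3/2$. The second theorem shows that no larger ratio occurs.

\begin{theorem}\label{thm:upper}
Let $G$ be a graph without isolated vertices. For every minimum dominating set $D$ there is a dominating set $I\subseteq V(G)\setminus D$ with $|I|\le\alpha(G)+\lceil\gamma(G)/2\rceil-1$. Consequently:
\begin{enumerate}
\item[(a)] $\gamma'(G)\le\alpha(G)+\lceil\gamma(G)/2\rceil-1$; in particular $\gamma'(G)\le\alpha(G)$ if $\gamma(G)\le2$;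
\item[(b)] $\gamma'(G)\le\lfloor3\alpha(G)/2\rfloor-1$ if $\alpha(G)\ge2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:sharp}
The supremum of $\gamma'(G)/\alpha(G)$ over all graphs $G$ without isolated vertices is $3/2$, and it is not attained.
\end{corollary}

We prove Theorem~\ref{thm:upper} first, because its proof shows what a counterexample has to look like. The paper is self-contained.

\section{The upper bound}\label{sec:upper}

Throughout this section $G$ has no isolated vertices, $V=V(G)$, $\alpha=\alpha(G)$, $D$ is a minimum dominating set, and $k=|D|=\gamma(G)$.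

\subsection*{Completing an independent set}
The plan is to take a maximal independent set of $G-D$ and to add one vertex for each vertex of $D$ that it misses. To miss as few as possible, we start from an independent set that already has many neighbors in $D$. Say that an independent set $S\subseteq V\setminus D$ \emph{sees} the vertices of $N(S)\cap D$. Let $h$ be the largest number of vertices that such a set sees; $h\ge1$ by Lemma~\ref{lem:basic}(b). Among the independent sets outside $D$ that see $h$ vertices, fix one, $S$, of minimum size, and put
\[
W=N(S)\cap D,\qquad U=D\setminus W,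
\]
so that $|W|=h$ and $|U|=k-h$. Finally, let $J$ be a maximal independent set of $G[U]$ (empty if $U=\emptyset$), and $j=|J|$.

\begin{lemma}\label{lem:complete}
There is a dominating set $I\subseteq V\setminus D$ with $|I|\le\alpha+|U|-j$.
\end{lemma}

\begin{proof}
Extend $S$ to a maximal independent set $S^*$ of $G-D$. It dominates $V\setminus D$ by Lemma~\ref{lem:basic}(a), and it dominates $W$ because it contains $S$. Let $I$ consist of $S^*$ and, for each $u\in U$, one neighbor of $u$ outside $D$, which exists by Lemma~\ref{lem:basic}(b). Then $I\subseteq V\setminus D$ is dominating and $|I|\le|S^*|+|U|$. The set $S^*$ sees all of $W$ and sees at most $h=|W|$ vertices, so there is no edge between $S^*$ and $U$. Hence $S^*\cup J$ is independent and $|S^*|\le\alpha-j$.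
\end{proof}

Call $|U|-j$ the \emph{excess}. If $D$ is independent, then $J=U$ and the excess is $0$. If $U=\emptyset$ it is $0$ as well. If $U\neq\emptyset$, then $j\ge1$ and $h\ge1$ bound the excess by $k-2$. Theorem~\ref{thm:upper} claims a bound of $\lceil k/2\rceil-1$ over $\alpha$, so these remarks already settle $k\le3$. For larger $k$ we must exclude that $h$ and $j$ are both small, and for this we use that no dominating set has fewer than $k$ vertices.

\subsection*{The case $k=4$}
We have to exclude excess $2$. It forces $h=1$, $|U|=3$ and $j=1$, so $S=\{z\}$, $W=\{w\}$, and $J=\{u\}$ with $u$ adjacent to the other two vertices of $U$. Then $\{w,u\}$ dominates $D$. A vertex $y\notin D$ that is not adjacent to $w$ has a neighbor in $U$, so $y\ne z$; and $y$ is adjacent to $z$, for otherwise $\{y,z\}$ would be an independent set seeing two vertices of $D$. Thus $\{z,w,u\}$ dominates $G$, contrary to $\gamma(G)=4$. In words: the single vertex $z$ takes over the work that $U$ did outside $D$, and $J$ looks after $U$ itself.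

\subsection*{The exchange in general}

\begin{lemma}\label{lem:exchange}
The set $S\cup W\cup J$ dominates $G$, and $|S|\le h$. Hence $k\le 2h+j$.
\end{lemma}

\begin{proof}
The set contains $W$, and $J$ dominates $U$ by Lemma~\ref{lem:basic}(a) applied to $G[U]$. Let $y\in V\setminus D$. Since $D$ is dominating, $y$ has a neighbor in $W$ or a neighbor $u\in U$. In the first case $y$ is dominated by $W$. In the second, $y\notin S$ because $S$ does not see $u$, and $y$ has a neighbor in $S$, since otherwise $S\cup\{y\}$ would be an independent set outside $D$ seeing the $h+1$ vertices of $W\cup\{u\}$.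

By the minimality of $|S|$, for each $z\in S$ the set $S\setminus\{z\}$ sees fewer than $h$ vertices, so some $w_z\in W$ is adjacent to $z$ and to no other vertex of $S$. The vertices $w_z$ are distinct, so $|S|\le h$. Since $k=\gamma(G)$, we get $k\le|S|+|W|+|J|\le2h+j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemma~\ref{lem:complete} it suffices to bound the excess by $\lceil k/2\rceil-1$. If $U=\emptyset$, the excess is $0$ and $k\ge1$. If $U\ne\emptyset$, then $j\ge1$, and Lemma~\ref{lem:exchange} gives $h\ge(k-j)/2$, so
\[
|U|-j=(k-j)-h\le\frac{k-j}{2}\le\frac{k-1}{2}.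
\]
The excess is an integer and $\lfloor(k-1)/2\rfloor=\lceil k/2\rceil-1$. This proves the first assertion, and (a) follows from the definition of $\gamma'$.

For (b) let $\alpha\ge2$, and recall that $\gamma(G)\le\alpha$. If $\gamma(G)\le\alpha-1$, then (a) gives
\[
\gamma'(G)\le\alpha+\lceil(\alpha-1)/2\rceil-1=\alpha+\lfloor\alpha/2\rfloor-1=\lfloor3\alpha/2\rfloor-1 .
\]
If $\gamma(G)=\alpha$, then (a) is too weak by one for odd $\alpha$, and we use the freedom to choose $D$. A maximum independent set is dominating and has $\gamma(G)$ vertices, so it is a minimum dominating set. Take it as $D$. The excess is $0$, so $\gamma'(G)\le\alpha$, and $\alpha\le\lfloor3\alpha/2\rfloor-1$ because $\lfloor\alpha/2\rfloor\ge1$.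
\end{proof}

\begin{example}[The prism]\label{ex:prism}
The last step of Lemma~\ref{lem:exchange} needs $D$ to be minimum, not merely minimal. Let $n\ge4$, and join two cliques $D=\{d_1,\dots,d_n\}$ and $Q=\{q_1,\dots,q_n\}$ by the edges $d_iq_i$. Then $\alpha=2$. The set $D$ is a minimal dominating set, since $D\setminus\{d_i\}$ misses $q_i$. By symmetry the only dominating set disjoint from $D$ is $Q$, and $n>\alpha+\lceil n/2\rceil-1$. Here $h=j=1$, and the exchange produces the smaller dominating set $\{q_1,d_1,d_2\}$.
\end{example}

\section{The graphs $G_m$}\label{sec:construction}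

\subsection*{What is needed}
By Lemma~\ref{lem:complete}, a counterexample has positive excess for every minimum dominating set, and by the proof of Theorem~\ref{thm:upper} the excess approaches $k/2$ only if $j$ is small and $h$ is about $k/2$. The simplest way to control every minimum dominating set is to have only one, $D$; the simplest way to keep $j=1$ is to make $D$ a clique. The prism has a large excess, but its clique $D$ is far from minimum. We therefore group the vertices of $D$ into pairs $u,v$ and attach to each pair a gadget $H$ such that
\begin{enumerate}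
\item[(1)] $H$ contributes only $2$ to $\alpha$;
\item[(2)] leaving $u$ or $v$ out of a dominating set saves nothing;
\item[(3)] dominating $H$, $u$ and $v$ from outside $D$ costs $3$ vertices.
\end{enumerate}
With $m$ gadgets, $\gamma$ and $\alpha$ are then $2m$ plus a constant, while $\gamma'=3m$.

A first attempt is the $4$-cycle: let $A=\{a^0,a^1\}$ and $B=\{b^0,b^1\}$ be completely joined, and join $u$ to $A$ and $v$ to $B$. An independent set of the cycle has at most two vertices and sees only one of $u,v$, which is what $h\approx k/2$ asks for, and no single vertex dominates the cycle. But (3) fails: each of the four edges $\{a^e,b^f\}$ dominates the cycle together with $u$ and $v$. So we add, for each such edge, a vertex that it does not dominate. To keep (1), we make the four new vertices a clique $P$ and join each to one vertex of $A$ and one of $B$, so that its two nonneighbors are adjacent. The vertices $u$ and $v$ do not dominate $P$; one further vertex $d_0$ of $D$, shared by all gadgets, does.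

\subsection*{Definition}
Let $m\ge2$. Superscripts lie in $\{0,1\}$ and $i$ runs over $1,\dots,m$. The vertex set of $G_m$ is the disjoint union of
\[
D=\{d_0\}\cup\{u_i,v_i:1\le i\le m\},\qquad Q=\{x_i,y_i:1\le i\le m\},\qquad H_i=A_i\cup B_i\cup P_i,
\]
where $A_i=\{a_i^0,a_i^1\}$, $B_i=\{b_i^0,b_i^1\}$ and $P_i=\{p_i^{ef}:e,f\in\{0,1\}\}$. The edges are the following (see Figure~\ref{fig:gadget}):
\begin{itemize}
\item $D$ is a clique, $Q$ is a clique, and $x_iu_i$, $y_iv_i$ are edges;
\item inside $H_i$: all pairs $a_i^eb_i^f$, all pairs within $P_i$, and $p_i^{ef}a_i^e$, $p_i^{ef}b_i^f$;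
\item $u_i$ is adjacent to both vertices of $A_i$, $v_i$ to both vertices of $B_i$, and $d_0$ to all vertices of $P_1\cup\dots\cup P_m$.
\end{itemize}
There are $(2m+1)+2m+8m=12m+1$ vertices. Every vertex outside $D$ has exactly one neighbor in $D$, and $D$ is a clique; so $D$ is dominating and $G_m$ is connected.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,
  every node/.style={circle,draw,fill=white,inner sep=0pt,minimum size=6.5mm,font=\small}]
\draw[dashed,rounded corners,fill=gray!10] (2.3,-0.95) rectangle (5.9,2.7);
\node (a0) at (0,2) {$a^0$};   \node (a1) at (0,0) {$a^1$};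
\node (b0) at (3,5) {$b^0$};   \node (b1) at (5,5) {$b^1$};
\node (p00) at (3,2) {$p^{00}$}; \node (p01) at (5,2) {$p^{01}$};
\node (p10) at (3,0) {$p^{10}$}; \node (p11) at (5,0) {$p^{11}$};
\node[fill=gray!45] (u) at (-1.8,1) {$u$};
\node[fill=gray!45] (v) at (4,6.5) {$v$};
\node[fill=gray!45] (d) at (7.6,1) {$d_0$};
\node[rectangle] (x) at (-3.6,1) {$x$};
\node[rectangle] (y) at (2,6.5) {$y$};
\draw (a0)--(b0) (a0)--(b1) (a1)--(b0) (a1)--(b1);
\draw (a0)--(p00) (a1)--(p10) (b0)--(p00) (b1)--(p01);
\draw (a0) to[bend right=25] (p01);  \draw (a1) to[bend right=25] (p11);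
\draw (b0) to[bend left=25] (p10);   \draw (b1) to[bend left=25] (p11);
\draw (x)--(u) (u)--(a0) (u)--(a1) (y)--(v) (v)--(b0) (v)--(b1);
\draw[very thick] (d)--(5.9,1);
\end{tikzpicture}
\caption{One gadget of $G_m$ and its attachments, with the index $i$ dropped. The four vertices in the dashed box form a clique $P$, and all are adjacent to $d_0$; the vertex $p^{ef}$ is adjacent to $a^e$ (its row) and $b^f$ (its column). The dark vertices belong to the clique $D$ and the square vertices to the clique $Q$. Edges inside the three cliques are not drawn.}
\label{fig:gadget}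
\end{figure}

\subsection*{The gadget}
Let $H$ be the graph induced on one $H_i$, with the index dropped. Its closed neighborhoods are
\begin{equation}\label{eq:nbhd}
\begin{aligned}
N[a^e]&=\{a^e\}\cup B\cup\{p^{e0},p^{e1}\},\\
N[b^f]&=\{b^f\}\cup A\cup\{p^{0f},p^{1f}\},\\
N[p^{ef}]&=P\cup\{a^e,b^f\}.
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:gadget}
Let $T\subseteq V(H)$.
\begin{enumerate}
\item[(a)] $\alpha(H)=2$.
\item[(b)] If $T$ dominates $A\cup B$, or $A\cup P$, or $B\cup P$, then $|T|\ge2$.
\item[(c)] If $T$ dominates $H$ and meets both $A$ and $B$, then $|T|\ge3$.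
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $A$ is independent. Let $R$ be independent. If $p^{ef}\in R$, then by \eqref{eq:nbhd} the other vertices of $R$ lie in $\{a^{1-e},b^{1-f}\}$, which is an edge, so $|R|\le2$. If $R\cap P=\emptyset$, then $R\subseteq A$ or $R\subseteq B$, because $A$ and $B$ are completely joined.

(b) By \eqref{eq:nbhd}, each vertex fails to dominate a vertex in two of the three parts: $a^e$ misses $a^{1-e}\in A$ and $p^{1-e,0}\in P$; $b^f$ misses $b^{1-f}\in B$ and $p^{0,1-f}\in P$; and $p^{ef}$ misses $a^{1-e}\in A$ and $b^{1-f}\in B$. A union of two of the three parts contains one of these two, so no single vertex dominates it.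

(c) Otherwise $T=\{a^e,b^f\}$ for some $e,f$, and neither vertex lies in $N[p^{1-e,1-f}]$.
\end{proof}

Two vertices can dominate $H$; for instance $\{p^{00},a^1\}$ does, by \eqref{eq:nbhd}. Part (c) says that such a pair misses $A$ or $B$, and so leaves $u$ or $v$ unseen.

\section{The three parameters of $G_m$}\label{sec:parameters}

For a set $X$ of vertices of $G_m$ put $X_i=X\cap H_i$. The only neighbor outside $H_i$ of a vertex of $A_i$, $B_i$, $P_i$ is $u_i$, $v_i$, $d_0$, respectively. Hence, for a dominating set $X$,
\begin{equation}\label{eq:local}
\begin{aligned}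
u_i\notin X&\implies X_i\text{ dominates }A_i,\\
v_i\notin X&\implies X_i\text{ dominates }B_i,\\
d_0\notin X&\implies X_i\text{ dominates }P_i.
\end{aligned}
\end{equation}
The next lemma is requirement (3). The vertices $x_i,y_i$ give a second way to dominate $u_i,v_i$ from outside $D$, so they must be counted with the $i$th gadget.

\begin{lemma}\label{lem:three}
If $X$ is a dominating set of $G_m$ with $X\cap D=\emptyset$, then $|X_i|+|X\cap\{x_i,y_i\}|\ge3$ for every $i$. Hence $|X|\ge3m$.
\end{lemma}

\begin{proof}
By \eqref{eq:local}, $X_i$ dominates $H_i$, so $|X_i|\ge2$ by Lemma~\ref{lem:gadget}(b). Suppose that $|X_i|=2$. By Lemma~\ref{lem:gadget}(c), $X_i$ misses $A_i$ or $B_i$. The neighbors of $u_i$ outside $D$ are $x_i$ and the vertices of $A_i$, so if $X_i$ misses $A_i$, then $x_i\in X$. The neighbors of $v_i$ outside $D$ are $y_i$ and the vertices of $B_i$, so if $X_i$ misses $B_i$, then $y_i\in X$. The sets $H_i\cup\{x_i,y_i\}$ are disjoint, and summing over $i$ gives $|X|\ge3m$.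
\end{proof}

\begin{lemma}\label{lem:unique}
Every dominating set $X\neq D$ of $G_m$ has at least $2m+2$ vertices.
\end{lemma}

\begin{proof}
If $X$ properly contains $D$, this holds since $|D|=2m+1$. So let $D\not\subseteq X$. Put $s_i=|X\cap\{u_i,v_i\}|$ and $c_i=s_i+|X_i|$. Since $\{d_0\}$, $Q$ and the sets $H_i\cup\{u_i,v_i\}$ partition the vertex set,
\[
|X|=|X\cap\{d_0\}|+|X\cap Q|+\sum_{i=1}^m c_i .
\]
We need three observations.

(i) \emph{$c_i\ge2$ for every $i$.} If $s_i=2$ there is nothing to prove. If $s_i=1$, then $X_i$ dominates $A_i$ or $B_i$ by \eqref{eq:local}, so $X_i\neq\emptyset$. If $s_i=0$, then $X_i$ dominates $A_i\cup B_i$, so $|X_i|\ge2$ by Lemma~\ref{lem:gadget}(b).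

(ii) \emph{If $d_0\notin X$ and $s_i\ge1$, then $c_i\ge3$.} If $s_i=2$, then $X_i$ dominates $P_i$, so $X_i\ne\emptyset$. If $s_i=1$, then $X_i$ dominates $A_i\cup P_i$ or $B_i\cup P_i$, so $|X_i|\ge2$ by Lemma~\ref{lem:gadget}(b).

(iii) \emph{If $s_i\le1$ for some $i$, then $X\cap Q\neq\emptyset$.} We have $N[x_i]=Q\cup\{u_i\}$ and $N[y_i]=Q\cup\{v_i\}$, both sets meet $X$, and $u_i\notin X$ or $v_i\notin X$.

Observation (i) is requirement (2) and gives $|X|\ge 2m$; two more vertices must be found. There are four cases.
\begin{itemize}
\item $d_0\in X$. Since $D\not\subseteq X$, some $s_i\le1$, and (i), (iii) give $|X|\ge1+1+2m$.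
\item $d_0\notin X$ and $s_i=2$ for all $i$. By (ii), $|X|\ge3m\ge2m+2$.
\item $d_0\notin X$, some $s_i\le1$, and $X\cap D\ne\emptyset$. Then some $s_l\ge1$, so $c_l\ge3$ by (ii), and (i), (iii) give $|X|\ge1+3+2(m-1)=2m+2$.
\item $X\cap D=\emptyset$. By Lemma~\ref{lem:three}, $|X|\ge3m\ge2m+2$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
We have seen that $G_m$ is connected with $12m+1$ vertices and that $D$ is dominating. By Lemma~\ref{lem:unique}, $D$ is the unique minimum dominating set and $\gamma(G_m)=2m+1$.

An independent set has at most two vertices in each $H_i$ by Lemma~\ref{lem:gadget}(a), at most one in the clique $D$ and at most one in the clique $Q$, so $\alpha(G_m)\le2m+2$. The set $A_1\cup\dots\cup A_m\cup\{d_0,x_1\}$ has $2m+2$ vertices and is independent: each $A_i$ is independent, there are no edges between different gadgets, the neighbors of $d_0$ lie in $D$ and the $P_i$, and those of $x_1$ lie in $Q\cup\{u_1\}$.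

Since $D$ is the only minimum dominating set, every inverse dominating set is disjoint from $D$ and has at least $3m$ vertices by Lemma~\ref{lem:three}. Conversely, let
\[
I=\bigcup_{i=1}^m\{p_i^{00},\,a_i^1,\,y_i\}.
\]
Then $|I|=3m$ and $I\cap D=\emptyset$. In $H_i$, the vertex $p_i^{00}$ dominates $P_i$, $a_i^0$ and $b_i^0$, and $a_i^1$ dominates $a_i^1$ and $b_i^1$. The clique $Q$ meets $I$. Finally $d_0$ is adjacent to $p_1^{00}$, $u_i$ to $a_i^1$, and $v_i$ to $y_i$. So $I$ is an inverse dominating set and $\gamma'(G_m)=3m$.
\end{proof}

\begin{remark}\label{rem:roles}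
The clique $Q$ raises $\alpha$ by one, but it is what makes $D$ unique, through observation (iii). In $G_m-Q$ the set $\{d_0\}\cup\{a_i^0,b_i^0:1\le i\le m\}$ is dominating and has as many vertices as $D$; in $G_m$ it needs a further vertex from $Q$. The hypothesis $m\ge2$ is used only in the inequality $3m\ge2m+2$. For $m=1$ the same construction gives $|I|=|D|=3$, so $D$ is not the unique minimum dominating set; for $m=2$ we get $\gamma'=\alpha=6$. The third gadget is the first to outweigh the two units that $D$ and $Q$ add to $\alpha$.
\end{remark}

\section{The constant $3/2$}\label{sec:sharp}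

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
Let $G$ have no isolated vertices. If $\alpha(G)=1$, then $G$ is complete with at least two vertices and $\gamma'(G)=1$. If $\alpha(G)\ge2$, then $\gamma'(G)\le3\alpha(G)/2-1$ by Theorem~\ref{thm:upper}(b). In both cases $\gamma'(G)<\tfrac32\alpha(G)$. By Theorem~\ref{thm:example}, $\gamma'(G_m)/\alpha(G_m)=3m/(2m+2)\to3/2$.
\end{proof}

Thus the least constant $c$ with $\gamma'\le c\,\alpha$ for all graphs without isolated vertices is $c=3/2$. The additive bound is nearly sharp as well. For odd $\gamma=2m+1\ge5$, the largest value of $\gamma'-\alpha$ among graphs without isolated vertices and with domination number $\gamma$ lies between $m-2$, attained by $G_m$, and $\lceil\gamma/2\rceil-1=m$, from Theorem~\ref{thm:upper}(a).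

\begin{remark}\label{rem:gap}
One can locate where the proof of Theorem~\ref{thm:upper} loses these two units on $G_m$. An independent set outside $D$ meets at most one of $A_i,B_i$ for each $i$ and contains at most one vertex of $Q$, so it sees at most $1+m+1$ vertices of $D$. The independent set $\{p_1^{00},y_1,a_1^1,\dots,a_m^1\}$ sees $d_0,v_1,u_1,\dots,u_m$. Hence $h=m+2$, $|U|=m-1$, and $j=1$ because $D$ is a clique. Lemma~\ref{lem:complete} gives $(2m+2)+(m-1)-1=3m$, the exact value of $\gamma'(G_m)$. The whole loss is in Lemma~\ref{lem:exchange}, where $k=2m+1$ and $2h+j=2m+5$.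
\end{remark}

\begin{thebibliography}{1}

\bibitem{musings}
\emph{$\gamma'$-Realizability and Other Musings on Inverse Domination},
\texttt{https://core.ac.uk/download/229154379.pdf}.

\end{thebibliography}
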